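# Shuffle decompositions of regular languages and why no algorithm finds them

## 1. Eleven words, one of them removed

To shuffle two words, interleave their letters while keeping the order inside each word: the shuffle of $ab$ and $c$ is $\{abc,acb,cab\}$. To shuffle two languages, shuffle every word of the first with every word of the second.

Let $W$ be the set of all words over $\{a,b,c\}$ with exactly one $c$, at most one $a$ and at most one $b$. It has $1+2+2+6=11$ elements: $c$; $ca,ac$; $cb,bc$; and the six arrangements of $a,b,c$. It is a shuffle of two smaller languages, $W=\{c,ca,ac\}\sqcup\{\varepsilon,b\}$, because deleting a possible $b$ from a word of $W$ leaves $c$, $ca$ or $ac$.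

Now remove one word: $W^\circ=W\setminus\{cab\}$. Is $W^\circ$ still a shuffle $X\sqcup Y$, with neither $X$ nor $Y$ equal to $\{\varepsilon\}$?

Suppose it is. If $u\in X$ and $v\in Y$, the numbers of $c$'s in $u$ and $v$ add up to $1$. Hence the number of $c$'s is constant on $X$ and constant on $Y$, and we may name the factors so that every word of $X$ has one $c$ and words of $Y$ have none. Since $c\in W^\circ$, we get $c\in X$ and $\varepsilon\in Y$; since $\varepsilon\in Y$, we get $X\subseteq W^\circ$. If $y\in Y$, then $cy\in W^\circ$, so $y\in\{\varepsilon,a,b,ba\}$; the word $ab$ is excluded because $cab$ is missing.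

Suppose $a\in Y$. Then $cb\notin X$, because the missing word $cab$ lies in $cb\sqcup a$. But $cb\in W^\circ$ must lie in some $u\sqcup v$ with $u\in X$, $v\in Y$, and $v=\varepsilon$ is impossible; so $v=b$ and $b\in Y$. In the same way, if $b\in Y$, then $ca\notin X$, because $cab\in ca\sqcup b$; and $ca\in W^\circ$ then forces $a\in Y$. So

$$a\in Y\iff b\in Y. \tag{1}$$

If both lie in $Y$, then no word of $X$ contains $a$ or $b$, since a shuffle would contain a letter twice; so $X=\{c\}$. Then $acb\in c\sqcup v$ requires $v=ab\in Y$, which is false. If neither lies in $Y$, then $Y=\{\varepsilon,ba\}$, as $Y\neq\{\varepsilon\}$. Again no word of $X$ contains $a$ or $b$, so $X=\{c\}$, and $ac\in c\sqcup v$ requires $v=a\in Y$, which is false. So $W^\circ$ has no such decomposition.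

One missing word destroyed the decomposition, and it acted in a readable way: it imposed the logical equivalence (1) on the unknown set $Y$. A regular language can have infinitely many words missing and can impose infinitely many such equivalences at once. How complicated can the resulting system be? Can an algorithm that receives a finite automaton decide whether the language is a shuffle of two others?

## 2. Non-trivial decompositions and three theorems

**Definition (shuffle).** Let $\Sigma$ be a finite alphabet. For $u,v\in\Sigma^*$,
$$u\sqcup v=\{u_1v_1\cdots u_kv_k: k\ge1,\ u=u_1\cdots u_k,\ v=v_1\cdots v_k,\ u_i,v_i\in\Sigma^*\},$$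
and $L_1\sqcup L_2=\bigcup_{u\in L_1,v\in L_2}u\sqcup v$ for languages $L_1,L_2\subseteq\Sigma^*$.

A *subsequence* of a word is a scattered subword. We use the definition in this form: $w\in u\sqcup v$ means that the positions of $w$ split into a subsequence spelling $u$ and the complementary subsequence spelling $v$. A single word also denotes its singleton language. We write $|w|_x$ for the number of occurrences of the letter $x$ in $w$. If a letter occurs exactly once in $w$, then "$w$ without that letter" is the word with this occurrence deleted.

**Definition (non-trivial decomposition).** A non-trivial decomposition of $L$ is an equation $L=L_1\sqcup L_2$ with $L_1,L_2$ non-empty and both different from $\{\varepsilon\}$. Equivalently, $L_1$ and $L_2$ each contain a non-empty word.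

The factors are arbitrary languages. The *shuffle decomposition problem* asks, for a regular language $L$ given by a finite automaton, whether a non-trivial decomposition exists.

Recall that a set is $\Sigma^0_1$ if it is r.e., and $\Pi^0_1$ if its complement is. It is $\Sigma^0_2$ if it has the form $\{x:\exists y\,\forall z\;R(x,y,z)\}$ with $R$ decidable. A set is hard for a class if every member of the class reduces to it by a computable map, and complete if it is hard and belongs to the class. Every r.e. and every co-r.e. set is $\Sigma^0_2$, so a $\Sigma^0_2$-hard set is neither r.e. nor co-r.e. Two disjoint sets are *recursively inseparable* if no decidable set contains the first and is disjoint from the second.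

**Theorem 1.** The shuffle decomposition problem is $\Sigma^0_2$-complete, already for regular languages over one fixed $6$-letter alphabet. In particular it is undecidable, and neither it nor its complement is r.e.

**Corollary 2.** There is a regular language over $6$ letters that has a non-trivial shuffle decomposition, but none in which at least one factor is regular.

**Theorem 3.** (1) The regular languages with a non-trivial decomposition into two regular languages and the regular languages with no non-trivial decomposition at all are recursively inseparable. Hence for every family $\mathcal F$ of languages that contains all regular languages, existence of a non-trivial decomposition with factors in $\mathcal F$ is undecidable. (2) For a regular language $L$, existence of a decomposition $L=L_1\sqcup L_2$ with $\varepsilon\notin L_1\cup L_2$ (and $L_1,L_2$ non-empty) is $\Pi^0_1$-complete.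

## 3. Residuals: finitely many for concatenation, infinitely many for shuffle

A sensible first attempt copies what works for concatenation. Suppose $L=XY$ with $L$ regular. Enlarge $Y$ to $Y'=\{v:Xv\subseteq L\}=\bigcap_{u\in X}u^{-1}L$, then enlarge $X$ to $X'=\{u:uY'\subseteq L\}=\bigcap_{v\in Y'}Lv^{-1}$. Still $L=X'Y'$. A regular language has only finitely many left quotients $u^{-1}L$ and finitely many right quotients $Lv^{-1}$. So $X'$ and $Y'$ are regular and come from a finite computable list, and one can test all candidates.

For the shuffle, the enlargement step survives: $L=X\sqcup Y$ implies $L=X\sqcup Y'$ with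
$$Y'=\{v:X\sqcup v\subseteq L\}=\bigcap_{u\in X}R_u,\qquad R_u=\{v:u\sqcup v\subseteq L\}.$$
The finiteness does not survive. Take $L=\{a,b\}^*\setminus\{(ab)^l:l\ge1\}$. For $n,m\ge1$, the set $a^n\sqcup b^m$ consists of all words with $n$ letters $a$ and $m$ letters $b$, so it contains some $(ab)^l$ exactly when $n=m$. Hence $b^m\in R_{a^n}$ iff $m\ne n$, and the $R_{a^n}$ are pairwise different. Worse, for $X=\{a^n:n\in N\}$ with $N\subseteq\mathbb N_+=\{1,2,\dots\}$, the language $Y'$ contains $b^m$ ($m\geq 1$) iff $m\notin N$; for suitable $N$ it is not regular. The attempt stops exactly here: nothing forces a maximal pair to be regular.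

The same computation contains the tool we need. The regular language $(ab)^*$, seen through a shuffle, compares two numbers.

The attempt does work when one factor is already regular, and we keep this for Corollary 2.

**Lemma 4.** Let $L$ be regular and $L=L_1\sqcup L_2$ non-trivial with $L_1$ regular. Then $L'_2=\{v:L_1\sqcup v\subseteq L\}$ is regular, and $L=L_1\sqcup L_2'$ is a non-trivial decomposition.

**Proof.** The complement of $L_2'$ is $\{v:\exists u\in L_1,\ (u\sqcup v)\cap L^c\neq\emptyset\}$. A nondeterministic automaton recognizes it as follows. It keeps a state of an automaton for $L_1$ and a state of an automaton for $L^c$. When it reads a letter of $v$, it feeds the letter to the second component only. Between input letters it may guess a letter of $u$ by a silent move and feed it to both components. It accepts if both components accept. So $L_2'$ is regular. Since $L_2\subseteq L_2'$, we have $L=L_1\sqcup L_2\subseteq L_1\sqcup L'_2\subseteq L$, and $L_2'$ contains a non-empty word because $L_2$ does. $\square$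

## 4. Residue-affine maps and orbits that avoid 1

The number-theoretic relation we shall encode is $m=g(n)$ for maps of the following kind.

**Definition (residue-affine).** A map $g:\mathbb N_+\to\mathbb N_+$ is residue-affine if there are $P\ge1$ and integers $\alpha_0,\dots,\alpha_{P-1}\ge0$ with $g(n+P)=g(n)+\alpha_{n\bmod P}$ for all $n\ge P$. It is given by $P$, the $\alpha_r$, and the values $g(1),\dots,g(2P-1)$.

Three examples. For $g(n)=n+1$ take $P=1$, $\alpha_0=1$. For $g(1)=1$, $g(n)=n-1$ ($n\ge2$) take $P=2$, $\alpha_0=\alpha_1=2$, and the values $g(1)=g(2)=1$, $g(3)=2$. For $g(n)=n/2$ ($n$ even), $g(n)=3n+1$ ($n$ odd), take $P=2$, $\alpha_0=1$, $\alpha_1=6$, and the values $4,1,10$.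

In the first example the orbit of $2$ is $2,3,4,\dots$ and avoids $1$; in the second every orbit reaches $1$. In general it is hard to tell which of the two happens.

**Lemma 5.** The set of residue-affine $g$ such that some $n\ge1$ satisfies $g^i(n)\ne1$ for all $i\ge0$ is $\Sigma^0_2$-hard.

This is essentially the theorem of Kurtz and Simon (*The undecidability of the generalized Collatz problem*, TAMC 2007); here is a proof.

A *counter machine* has finitely many registers holding natural numbers and finitely many states, one of them halting. Each other state carries one of two instructions: "increment register $i$, go to $q'$", or "if register $i$ is positive, decrement it and go to $q'$, else go to $q''$". By Minsky, counter machines compute all partial recursive functions, effectively, with the input in $R_1$ and the other registers $0$. Hence the set of machines that fail to halt on some input is $\Sigma^0_2$-complete: it has the form "there is an input such that for all times the machine is still running", and a set $\{x:\exists y\forall z\,R(x,y,z)\}$ reduces to it by sending $x$ to a machine that on input $y$ searches for a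 $z$ with $\neg R(x,y,z)$ and halts when it finds one.

**Step 1 (from inputs to arbitrary configurations).** Later every positive integer will count as a possible starting point, including codes of nonsensical configurations. So we first build a machine that recovers from nonsense. From $M$ with registers $R_1,\dots,R_k$ we construct $M'$ with registers $x,s,f,\mathrm{tmp},R_1,\dots,R_k$. Its program starts at a state called head, where $s$ is incremented, and continues as follows.

1. Clear $f,\mathrm{tmp},R_1,\dots,R_k$ by loops "while $r>0$, decrement $r$".
2. While $x>0$: decrement $x$, increment $R_1$ and $\mathrm{tmp}$. Then, while $\mathrm{tmp}>0$: decrement $\mathrm{tmp}$, increment $x$.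
3. While $s>0$: decrement $s$, increment $f$ and $\mathrm{tmp}$. Then, while $\mathrm{tmp}>0$: decrement $\mathrm{tmp}$, increment $s$.
4. Run $M$ on $R_1,\dots,R_k$ from its start state. Before each instruction of $M$: if $f=0$ go to head, else decrement $f$. If $M$ halts, halt.

Start $M'$ in any configuration, with any register contents and any state. Each loop in 1–3 terminates, because its control register only decreases during the loop. Phase 4 terminates because $f$ decreases. So the run either halts or visits head infinitely often.

Consider a run that visits head with $x=x_0$. Phase 1 clears $\mathrm{tmp}$, $f$ and all $R_i$. Phase 2 copies $x_0$ into $R_1$ and restores $x$; phase 3 copies $s$ into $f$ and restores $s$. Hence phase 4 simulates $M$ on input $x_0$ from the correct initial configuration for up to $s$ steps. At the next visit to head $x$ is again $x_0$, and $s$ has grown by one in between. So the run halts iff $M$ halts on $x_0$.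

If $M$ does not halt on $x_0$, then $M'$ started at head with $x=x_0$ never halts. Conversely, a never-halting run of $M'$ visits head with some value $x_0$, and then $M$ does not halt on $x_0$. So $M'$ has a configuration from which it never halts iff $M$ fails to halt on some input.

**Step 2 (from configurations to integers).** Now we turn one machine step into one application of a residue-affine map. Let the states of $M'$ be $0,\dots,S-1$ with $S\ge2$ and $0$ halting, let the registers be $1,\dots,k'$, let $p_1,\dots,p_{k'}$ be distinct primes, and put $\Pi=\prod_ip_i$. Write $n=Sm+q$ with $0\le q<S$ and define $g(n)$ as follows.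

- If $m=0$ or $q=0$, then $g(n)=1$.
- If state $q$ says "increment $i$, go to $q'$", then $g(n)=Sp_im+q'$.
- If state $q$ says "if register $i$ is positive, decrement and go to $q'$, else go to $q''$", then $g(n)=Sm/p_i+q'$ if $p_i\mid m$, and $g(n)=Sm+q''$ otherwise.

The map is residue-affine with $P=S\Pi$. Let $n\ge P$; then $m\ge\Pi\geq 1$. Passing from $n$ to $n+P$ replaces $m$ by $m+\Pi$ and keeps $q$ and all divisibilities $p_i\mid m$. So $g(n+P)-g(n)$ is $0$, $Sp_i\Pi$, $S\Pi/p_i$ or $S\Pi$ according to the case, and the case depends only on $n\bmod P$.

For $m\ge1$, the number $n=Sm+q$ codes the configuration with state $q$ in which register $i$ holds the exponent of $p_i$ in $m$. If $q\ne0$, applying $g$ performs one machine step, and the value is at least $S>1$. When state $0$ is reached, the number itself is still at least $S>1$, and the next value is $1$. If $m=0$, then $g(n)=1$. So the orbit of $n$ avoids $1$ iff $m\ge1$ and the coded configuration never leads to halting. Every configuration is coded by some $n$, namely with $m=\prod p_i^{r_i}$. Hence some orbit avoids $1$ iff $M'$ has a configuration from which it never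 halts, iff $M$ fails to halt on some input. The map $M\mapsto g$ is computable. $\square$

## 5. The language $L_g$

Here is the plan, read off from Section 1. We want an unknown set $C\subseteq\mathbb N_+$ to be recorded in $Y$, in two copies: by words built from $a^n$ and by words built from $b^n$. A missing word of the form $cx$, where $x$ is a shuffle of the $n$th word of the first kind and the $m$th word of the second kind, should force $n\in C\Leftrightarrow m\in C$. We ask for this for all pairs $(n,n)$, so that both copies agree, and for all pairs $(n,g(n))$ with $n\ge2$. One more missing word should say $1\notin C$. Then $C$ is a set of numbers closed under $g$ and avoiding $1$.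

Two difficulties arise. With plain $a^n$, the word $ca^n$ could be split as $ca^{n-j}$ and $a^j$, and the argument of Section 1 would give nothing. So each block gets a head letter: we use $da^n$ and $eb^n$, and the language forbids letters without their heads. The second difficulty, that $C$ must be non-empty, is treated after the definition of $L_c$.

Let $\Delta=\{a,b,d,e\}$ and $\Sigma=\Delta\cup\{c,t\}$. For $x\in\Delta^*$ let $x_A$ and $x_B$ be its projections to $\{a,d\}^*$ and $\{b,e\}^*$. For $n\ge1$ put
$$z_n=da^n,\qquad \hat z_n=eb^n .$$

**Definition ($P_0$).**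
$$P_0=\{x\in\Delta^*: x_A\in\{\varepsilon\}\cup d\{a,d\}^*,\ x_B\in\{\varepsilon\}\cup e\{b,e\}^*,\ x\ne d,\ x\ne e\}.$$

For example, $dea$, $eb$, $dd$ and $\varepsilon$ are in $P_0$, while $a$, $db$ and $d$ are not. A non-empty word of $P_0$ begins with $d$ or $e$, because its first letter is the first letter of $x_A$ or of $x_B$.

**Definition ($E$ and $\kappa$).** Let $E=\{(n,n):n\ge1\}\cup\{(n,g(n)):n\ge2\}$ and
$$\kappa=\{de(ab)^n:n\ge1\}\cup\{de\gamma_n:n\ge2\},$$
where $\gamma_n=a^nb^{g(n)}$ for $n<P$, and $\gamma_n=(a^Pb^{\alpha_{r\bmod P}})^ja^rb^{g(r)}$ for $n=r+Pj$ with $P\le r<2P$, $j\ge0$.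

In the second case $|\gamma_n|_a=Pj+r=n$, and $|\gamma_n|_b=j\alpha_{r\bmod P}+g(r)=g(n)$ by applying the defining identity of $g$ $j$ times; in the first case the counts are clear. So every $x\in\kappa$ has $x_A=z_n$ and $x_B=\hat z_m$ for some $(n,m)\in E$, and every $(n,m)\in E$ arises from some $x\in\kappa$. The language $\kappa$ is regular: it is the union of $de(ab)^+$, a finite set, and for each $r$ with $P\le r<2P$ the words $de(a^Pb^{\alpha_{r\bmod P}})^ja^rb^{g(r)}$ with $j\ge0$ (with $j\ge1$ if $r=P=1$, since $n\ge2$ is required).

For $g(n)=n+1$ we get $\gamma_{1+j}=(ab)^jabb$ for $j\ge1$. For the map with $n/2$ and $3n+1$ we get $\gamma_{2+2j}=(aab)^jaab$ and $\gamma_{3+2j}=(aab^6)^ja^3b^{10}$. This is the only place where residue-affinity is used: it makes the relation $m=g(n)$ visible to a finite automaton, once the $a$'s and $b$'s are suitably interleaved.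

**Definition ($L_c$).** Let $K_c=\{ebc\}\cup c\kappa$ and $L_c=(c\sqcup P_0)\setminus K_c$.

The language $L_c$ alone is not enough; it always has a non-trivial decomposition, $L_c=L_c\sqcup\{\varepsilon,dd\}$. Indeed, inserting $dd$ into a word of $P_0$ gives a word of $P_0$ (the projection to $\{a,d\}^*$ then begins with $d$), and the result has at least two letters $d$, whereas words of $K_c$ have at most one. So $Y$ may avoid all the words $z_n,\hat z_n$. We need a second component which ensures that any non-empty word in $Y$ forces some $z_j$ or $\hat z_j$ into $Y$.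

**Definition ($L_t$ and $L_g$).** Let $\varphi$ be the morphism on $\Delta^*$ with $\varphi(a)=ab$, $\varphi(b)=ba$, $\varphi(d)=d$, $\varphi(e)=e$. Put
$$K_t=e\,d\,t\,\varphi(\Delta^*),\qquad L_t=\{w\in\Sigma^*:|w|_t=1,\ |w|_c=0\}\setminus K_t,\qquad L_g=L_c\cup L_t.$$

The set $K_t$ does two jobs. Any word $y$ can be completed to a word of $K_t$ by adding, next to each $a$ of $y$, a letter $b$, and conversely; this will force blocks into $Y$. On the other hand, every word of $K_t$ is balanced, with as many $a$'s as $b$'s, and has exactly two letters before $t$; this will let us exchange a $z_n$ for a $\hat z_n$ when we construct a decomposition.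

The language $L_g$ is regular, and an automaton for it is computable from $g$: the conditions defining $P_0$ are conditions on images under morphisms, $\varphi(\Delta^*)$ is regular, and the shuffle of two regular languages is effectively regular. Every word of $L_g$ has exactly one *marker*, that is, one letter from $\{c,t\}$.

**Proposition 6.** $L_g$ has a non-trivial shuffle decomposition iff some $n\ge1$ satisfies $g^i(n)\ne1$ for all $i\ge0$.

For $g(n)=n+1$ the orbit of $2$ avoids $1$, so $L_g$ decomposes. For $g(1)=1$, $g(n)=n-1$ it does not: from $1\notin C$ and $(2,1)\in E$ one gets $2\notin C$, then $3\notin C$ from $(3,2)$, and so on, while $C$ would have to be non-empty.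

## 6. Reading an orbit off a decomposition

This section proves "only if" in Proposition 6. Let $L_g=X\sqcup Y$ be non-trivial.

**Step 1 (placing the marker).** We normalize the factors. For $u\in X$, $v\in Y$ the numbers of markers in $u$ and $v$ add up to $1$, so the number is constant on $X$ and constant on $Y$. Name the factors so that every word of $X$ has exactly one marker and $Y\subseteq\Delta^*$. The word $c$ lies in $L_g$, because $\varepsilon\in P_0$ and all words of $K_c$ are longer. Hence $c\in X$ and $\varepsilon\in Y$, and therefore $X\subseteq L_g$. If $y\in Y$, then $cy\in L_g$, so $cy\in c\sqcup P_0$ and $y\in P_0$. Thus $Y\subseteq P_0$.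

**Step 2 (some block lies in $Y$).** We show that $Y$ contains some $z_j$ or $\hat z_j$ with $j\ge1$; this is the job of $L_t$. Pick $y\in Y\setminus\{\varepsilon\}$. Since $y\in P_0$, it begins with $d$ or $e$. Let $\psi$ be the morphism $\psi(a)=b$, $\psi(b)=a$, $\psi(d)=\psi(e)=\varepsilon$, which lists the partners missing next to the letters of a word.

Suppose $y=dy'$. Put $w=e\,t\,\psi(y')$ and $f=e\,d\,t\,\varphi(y')\in K_t$. Then $f\in w\sqcup y$: take the $d$ before $t$ and the copy of $y'$ inside $\varphi(y')$ from $y$; take $e$, $t$, and the letter right after each copied $a$ or $b$ from $w$. As $f\in K_t$ contains $t$ and no $c$, we have $f\notin L_g$, so $w\notin X$. But $w\in L_t$, because only one letter precedes $t$. So $w\in u\sqcup v$ with $u\in X$ and $v\in Y$, and $v\ne\varepsilon$ since $w\notin X$. Now $v$ lies in $P_0$, has no marker, and is a subsequence of $e\psi(y')$, which contains no $d$ and only one $e$. As $v$ has no $d$, its projection $v_A$ is $\varepsilon$. So $v$ begins with $e$ and consists of this $e$ and letters $b$: $v=eb^j$, with $j\ge1$ because $e\notin P_0$. Hence $\hat z_j\in Y$.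

Suppose $y=ey'$. Put $w=d\,t\,\psi(y')$, which lies in $L_t$ since only one letter precedes $t$. Again $e\,d\,t\,\varphi(y')\in w\sqcup y$ lies in $K_t$; this time the leading $e$ comes from $y$ and the $d$ before $t$ from $w$. So $w\notin X$, and $w\in u\sqcup v$ with $u\in X$, $v\in Y\setminus\{\varepsilon\}$. The word $v\in P_0$ is a subsequence of $d\psi(y')$, which contains no $e$ and only one $d$. So $v_B=\varepsilon$ and $v=da^j$ with $j\ge1$ because $d\notin P_0$. Hence $z_j\in Y$.

**Step 3 (a dichotomy for each block).** We show, as for $ca$ and $cb$ in Section 1: for $m\ge1$, either $c\hat z_m\in X$ or $\hat z_m\in Y$; and for $n\ge1$, either $cz_n\in X$ or $z_n\in Y$. The word $ceb^m$ lies in $L_g$: $eb^m\in P_0$, and $ceb^m\notin K_c$ because it contains no $d$ and is not $ebc$. So $ceb^m\in u\sqcup v$ with $u\in X$, $v\in Y\subseteq P_0$. If $v=\varepsilon$, then $u=ceb^m=c\hat z_m\in X$. Otherwise $v$ is a non-empty subsequence of $eb^m$ lying in $P_0$, so $v=eb^j$ and $u=cb^{m-j}\in X\subseteq L_g$. Then $b^{m-j}\in P_0$, which forces $j=m$, and $v=\hat z_m\in Y$.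

Likewise $cda^n\in L_g$, since it contains no $e$. Write $cda^n\in u\sqcup v$. Either $v=\varepsilon$ and $cz_n\in X$, or $v=da^j$ and $u=ca^{n-j}\in L_g$, so $a^{n-j}\in P_0$, $j=n$ and $z_n\in Y$.

**Step 4 (the equivalences).** Let $C_A=\{n\ge1:z_n\in Y\}$ and $C_B=\{n\ge1:\hat z_n\in Y\}$. We show
$$n\in C_A\iff m\in C_B\qquad\text{for all }(n,m)\in E. \tag{2}$$
Choose $x\in\kappa$ with $x_A=z_n$, $x_B=\hat z_m$. Then $cx\in K_c$, so $cx\notin L_g$. If $n\in C_A$ and $m\notin C_B$, then $c\hat z_m\in X$ by Step 3, and $cx\in c\hat z_m\sqcup z_n\subseteq L_g$, a contradiction. If $m\in C_B$ and $n\notin C_A$, then $cz_n\in X$, and $cx\in cz_n\sqcup\hat z_m\subseteq L_g$, a contradiction.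

**Step 5 (an orbit avoiding $1$).** It remains to read off the orbit. If $1\in C_B$, then $eb\in Y$ and $ebc\in c\sqcup eb\subseteq L_g$, which is false as $ebc\in K_c$. So $1\notin C_B$. By (2) for the pairs $(n,n)$, $C_A=C_B=:C$, and $1\notin C$. By Step 2, $C\ne\emptyset$. If $n\in C$, then $n\ge2$, so $(n,g(n))\in E$ and $g(n)\in C$ by (2). Hence the orbit of any $n\in C$ stays in $C$ and avoids $1$. $\square$

## 7. Building a decomposition from an orbit

This section proves "if" in Proposition 6. Let $C=\{n\ge1:g^i(n)\ne1\text{ for all }i\ge0\}$ be non-empty. Then $1\notin C$. For $n\ge2$ we have $n\in C$ iff $g(n)\in C$, so $n\in C\Leftrightarrow m\in C$ for every $(n,m)\in E$. Put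
$$Y=\{\varepsilon\}\cup\{z_n,\hat z_n:n\in C\},\qquad X=\{u\in L_g:u\sqcup Y\subseteq L_g\}.$$

**Step 1 (the easy inclusion and non-triviality).** By definition $X\sqcup Y\subseteq L_g$, and $Y\ne\{\varepsilon\}$. We check $c\in X$. Let $v\in Y$; then $v\in P_0$ and $c\sqcup v\subseteq c\sqcup P_0$. A word of $c\sqcup v$ is not in $c\kappa$, because words of $c\kappa$ contain both $d$ and $e$ while $v$ contains at most one of them. It is not $ebc$ either, because this would need $v=eb=\hat z_1$, and $1\notin C$. So $c\sqcup v\subseteq L_c$. Hence $c\in X$, and the pair $X,Y$ is non-trivial.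

It remains to show $L_g\subseteq X\sqcup Y$. Let $w\in L_g$. If $w\in X$, use $\varepsilon\in Y$. If $w\notin X$, there are $v_0\in Y\setminus\{\varepsilon\}$ and
$$f\in w\sqcup v_0,\qquad f\notin L_g .$$
So some block of $Y$, inserted into $w$, gives a forbidden word. The idea is to use the partner of that block to split $w$. For instance, if $g(n)=n+1$, then $C=\{2,3,\dots\}$, and inserting $z_2=daa$ into $w=e\,t\,bb$ can give $e\,d\,t\,abab\in K_t$. The partner $\hat z_2=ebb$ can be taken out of $w$; the rest is $u=t$, and $w\in t\sqcup\hat z_2$.

**Step 2 (words with marker $t$).** We carry out this exchange in general. The word $f$ has one $t$ and no $c$ and is not in $L_t$, so $f\in K_t$, say $f=e\,d\,t\,\varphi(s)$. Put $N=|s|_a+|s|_b$. Then $|f|_a=|f|_b=N$, and all letters $a,b$ of $f$ stand after $t$.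

Suppose $v_0=z_n$ with $n\in C$. Then $n\le N$, and $w$, which is $f$ with a subsequence $da^n$ removed, keeps the leading $e$ and all $N$ letters $b$. Let $u$ be $w$ with this $e$ and some $n$ letters $b$ removed. The removed letters spell $eb^n$, since the $e$ stands first; so $w\in u\sqcup\hat z_n$. In $u$ at most one letter precedes $t$, since only $e$ and $d$ preceded $t$ in $f$ and $e$ is gone. So $u\notin K_t$, and $u\in L_t$. Further $|u|_a=|u|_b=N-n$. For $v\in Y\setminus\{\varepsilon\}$ we have $|v|_a\ne|v|_b$, so every word of $u\sqcup v$ has different numbers of $a$'s and $b$'s. Hence it is not in $K_t$; as it has one $t$ and no $c$, it is in $L_t$. So $u\in X$. Since $\hat z_n\in Y$, we get $w\in X\sqcup Y$.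

Suppose $v_0=\hat z_n$ with $n\in C$. Then $n\le N$, and $w$ keeps the $d$ standing before $t$ and all $N$ letters $a$, which stand after $t$. Let $u$ be $w$ with this $d$ and some $n$ letters $a$ removed; then $w\in u\sqcup z_n$. At most the letter $e$ precedes $t$ in $u$, so $u\in L_t$, and $|u|_a=|u|_b=N-n$. As before, for $v\in Y\setminus\{\varepsilon\}$ the words of $u\sqcup v$ are unbalanced and lie in $L_t$. So $u\in X$, and $w\in X\sqcup Y$ because $z_n\in Y$.

**Step 3 (words with marker $c$).** Here the equivalences along $E$ supply the partner. Delete $c$ from $w$ to obtain $x_w\in P_0$. Inserting $z_n$ or $\hat z_n$ into a word of $P_0$ gives a word of $P_0$: one projection is unchanged, the other one now begins with its head letter, and the result has length at least $2$. So $f\in c\sqcup P_0$, and since $f\notin L_g$, we have $f\in K_c$.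

If $f=ebc$, then $v_0$ is a subsequence of $eb$, so $v_0=\hat z_1$; this is impossible since $1\notin C$.

So $f=cx$ with $x\in\kappa$, $x_A=z_n$, $x_B=\hat z_m$, $(n,m)\in E$. Suppose $v_0=z_j$. As $x_A=da^n$ has only one $d$, removing $z_j$ leaves $(x_w)_A=a^{n-j}$, and $x_w\in P_0$ forces $j=n$. So $n\in C$, hence $m\in C$. Now $x_w=\hat z_m$, and since $c$ is the first letter of $f$, also $w=c\hat z_m$. Thus $w\in c\sqcup\hat z_m\subseteq X\sqcup Y$. Suppose $v_0=\hat z_j$. Then $(x_w)_B=b^{m-j}$ forces $j=m$, so $m\in C$, hence $n\in C$, and $w=cz_n\in c\sqcup z_n\subseteq X\sqcup Y$.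

So $L_g=X\sqcup Y$, which proves Proposition 6. $\square$

## 8. Compactness, the class $\Sigma^0_2$, and factors that cannot be regular

**Proof of Theorem 1.** Hardness, over the six letters $a,b,d,e,c,t$, is Lemma 5 together with Proposition 6. It remains to place the problem in $\Sigma^0_2$, over any alphabet.

**Step 1 (a system of finite conditions).** We express decomposability by conditions that each involve finitely many words. If $L=\emptyset$, which is decidable, the answer is no, since non-empty languages have a non-empty shuffle. Let $L\ne\emptyset$. A non-trivial decomposition exists iff there are $x,y\in\Sigma^+$ and languages $X\ni x$, $Y\ni y$ such that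

- (A) for all $u,v$: if $u\in X$ and $v\in Y$, then $u\sqcup v\subseteq L$;
- (B) for all $w\in L$: there is one of the finitely many pairs $(u,v)$ with $w\in u\sqcup v$ such that $u\in X$ and $v\in Y$.

Condition (A) says $X\sqcup Y\subseteq L$, and (B) says $L\subseteq X\sqcup Y$. For given $u,v$ (respectively $w$), the condition involves only finitely many of the bits "$u\in X$", "$v\in Y$".

**Step 2 (compactness).** We remove the quantifier over $X$ and $Y$. Fix $x,y$. For $k\ge|x|,|y|$ let $S_k$ say that there are $X,Y\subseteq\Sigma^{\le k}$ with $x\in X$, $y\in Y$ that satisfy all conditions (A) with $|u|,|v|\le k$ and all conditions (B) with $|w|\le k$. These conditions only mention words of length at most $k$, and $S_k$ is decidable by testing finitely many pairs. If suitable $X,Y$ exist, their restrictions to length at most $k$ witness $S_k$. Conversely, let every $S_k$ hold, with witnesses $(X_k,Y_k)$. Enumerate all words. Choosing infinite subsets of indices one after another, we obtain $X,Y$ such that for every finite set of words there are infinitely many $k$ for which $(X_k,Y_k)$ agrees with $(X,Y)$ on that set. Any single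 condition mentions finitely many words, so it holds for $(X,Y)$: choose such a $k$ which agrees on these words and is large enough that the condition is part of $S_k$. In the same way $x\in X$, $y\in Y$.

So a non-trivial decomposition exists iff $\exists x,y\in\Sigma^+\ \forall k\ge|x|,|y|:\ S_k$ (together with $L\neq\emptyset$). This is a $\Sigma^0_2$ form. $\square$

**Proof of Corollary 2.** By Lemma 4, a regular language over the six letters that has a non-trivial decomposition with at least one regular factor has one with two regular factors. Such languages form an r.e. set: enumerate pairs of automata for non-trivial languages, compute the shuffle, and test equality with $L$. The set of all decomposable regular languages over the six letters contains this set, and by Theorem 1 it is not r.e. So the inclusion is strict, and any language in the difference has the claimed property. $\square$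

## 9. Tilings, and a marker in each factor

Theorem 3 needs a new construction. In every non-trivial decomposition of $L_g$, the word $c\in L_g$ forced $\varepsilon$ into $Y$, so $L_g$ says nothing about $\varepsilon$-free factors. We now design a language in which each factor carries a marker of its own, and the two factors have to agree on a tiling.

**Definition (tile system, tiling).** A tile system is $(k,H,V)$ with $k\ge1$ and $H,V\subseteq\{1,\dots,k\}^2$. A tiling is a map $f:\mathbb N_+^2\to\{1,\dots,k\}$ with $(f(n,m),f(n+1,m))\in H$ and $(f(n,m),f(n,m+1))\in V$ for all $n,m$. It is doubly periodic if for some $h\ge1$ always $f(n+h,m)=f(n,m)=f(n,m+h)$. Tilings of $\mathbb Z^2$ are defined in the same way.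

For $k=2$ and $H=V=\{(1,2),(2,1)\}$ the checkerboard is a doubly periodic tiling. For $k=1$ and $H=\emptyset$ there is no tiling.

A tiling of the quarter plane exists iff one of $\mathbb Z^2$ exists. One direction is restriction. For the other, translated pieces of a quarter-plane tiling tile every square $\{-N,\dots,N\}^2$, and compactness, as in Section 8, gives a tiling of $\mathbb Z^2$.

We use two published facts.

- Berger (Mem. AMS 66, 1966), see also Robinson (Invent. Math. 12, 1971): existence of a tiling is $\Pi^0_1$-hard; non-halting reduces to it.
- Gurevich–Koryakov (Siberian Math. J. 13, 1972), see also Börger–Grädel–Gurevich, *The Classical Decision Problem*, §3.1: the tile systems with a doubly periodic tiling of the plane and the tile systems with no tiling are recursively inseparable.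

**Proposition 7.** From $(k,H,V)$ one can compute a regular language $L$ such that (a) if $L$ has a non-trivial decomposition, then a tiling exists; (b) every tiling $f$ yields a non-trivial decomposition $L=X\sqcup Y$ with $\varepsilon\notin X\cup Y$, and $X,Y$ are regular if $f$ is doubly periodic.

**Proof of Theorem 3 from Proposition 7.** (1) Map a tile system to its language $L$. A doubly periodic tiling of the plane restricts to a doubly periodic tiling of $\mathbb N_+^2$ (two independent periods have integer combinations of the form $(h,0)$ and $(0,h)$ with a common $h\ge1$). So by (b), tile systems with a doubly periodic tiling go to languages with a non-trivial decomposition into regular languages. By (a), tile systems with no tiling go to languages with no non-trivial decomposition. A decidable set separating the two classes of regular languages would give, via this computable map, a decidable set separating the two classes of tile systems, against Gurevich–Koryakov. If $\mathcal F$ contains all regular languages, the set of regular languages with a non-trivial decomposition in $\mathcal F$ contains the first class and is disjoint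 from the second, so it is undecidable.

(2) Hardness: if a tiling exists, $L$ has an $\varepsilon$-free decomposition by (b). Conversely, an $\varepsilon$-free decomposition into non-empty languages is non-trivial, so a tiling exists by (a). Now use Berger's theorem. Membership: an $\varepsilon$-free decomposition of $L$ into non-empty languages exists iff $L\ne\emptyset$ and some $X,Y$ satisfy $\varepsilon\notin X$, $\varepsilon\notin Y$, (A) and (B); if $L\ne\emptyset$, then (B) makes $X$ and $Y$ non-empty. The condition $L\neq\emptyset$ is decidable, and the others each concern finitely many words. By the compactness argument of Section 8, existence is equivalent to "for all $k$, the conditions up to length $k$ are satisfiable", with a decidable matrix. So the problem is in $\Pi^0_1$. $\square$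

## 10. The language of a tile system

The markers are $c$ for $X$ and $d$ for $Y$. The tile at $(n,m)$ is to be recorded twice: in $X$ by the word $cpa^nt_ib^m$, and in $Y$ by the word $dqa'^nt'_jb'^m$. Every word of $X$ meets every word of $Y$ in a shuffle, so missing words can compare the record at $(n,m)$ in $X$ with the record at $(n,m)$, at $(n+1,m)$ or at $(n,m+1)$ in $Y$. That gives $i=j$, then $H$, then $V$. To force a record to exist, we put $cpa^nt_1\cdots t_kb^md$ into $L$ and arrange that $Y$ can take away at most $k-1$ tile letters; further missing words exclude that two or more tile letters stay in $X$.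

Let $T=\{t_1,\dots,t_k\}$, let $T'=\{t_1',\dots,t_k'\}$ be a disjoint copy, and put
$$A=\{a,b\}\cup T,\quad B=\{a',b'\}\cup T',\quad \Gamma=\{p,q\}\cup A\cup B,\quad \Sigma=\Gamma\cup\{c,d\}.$$
The letters $a,b,c,d$ have new roles here. Let $I$ be the set of non-empty subsequences of $t_1t_2\cdots t_k$ and $I'$ its primed copy. Let $T^{<k}$ be the set of words over $T$ of length less than $k$, and $T'^{<k}$ likewise; both contain $\varepsilon$.

**Definition ($\kappa$).** Let $\kappa=\kappa_1\cup\dots\cup\kappa_5$, where, with $n,m\ge1$ throughout,

- $\kappa_1$ consists of the words $pq(aa')^nt_it_j'(bb')^m$ with $i\ne j$;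
- $\kappa_2$ consists of the words $pq(aa')^na't_it_j'(bb')^m$ with $(i,j)\notin H$;
- $\kappa_3$ consists of the words $pq(aa')^nt_it_j'(bb')^mb'$ with $(i,j)\notin V$;
- $\kappa_4$ consists of the words $qp\,a^nzb^m$ with $z\in I$, $|z|\ge2$;
- $\kappa_5$ consists of the words $pq\,a'^nz'b'^m$ with $z'\in I'$, $|z'|\ge2$.

For the checkerboard system, $\kappa_1$ contains $pq\,aa'\,t_1t_2'\,bb'$, and $\kappa_4$ consists of the words $qp\,a^nt_1t_2b^m$.

The words of $\kappa$ are to be unavailable in $L$, once $c$ and $d$ are inserted. Since words of $X$ may be shuffled with words $d\sqcup T^{<k}$ from $Y$, we must also remove from $X$ whatever produces a word of $\kappa$ that way. This leads to the sets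
$$\Gamma_{11}=\{x\in\Gamma^*:|x|_p=|x|_q=1\},$$
$$U=\{x\in\Gamma_{11}:(x\sqcup T^{<k})\cap\kappa=\emptyset\},\qquad U'=\{x\in\Gamma_{11}:(x\sqcup T'^{<k})\cap\kappa=\emptyset\}.$$
They are regular, since the excluded words are those obtained from words of $\kappa$ by deleting fewer than $k$ letters of $T$ (respectively $T'$). Since $\varepsilon\in T^{<k}\cap T'^{<k}$, no word of $U\cup U'$ is in $\kappa$. The following lemma says that nothing else is lost.

**Lemma 8.** If $x\in\Gamma_{11}\setminus\kappa$, then $x\in U\cup U'$.

**Proof.** Suppose $x\notin U$ and $x\notin U'$. Then $x$ arises from some $y\in\kappa$ by deleting letters of $T$, and from some $y'\in\kappa$ by deleting letters of $T'$; in both cases at least one letter is deleted, since $x\notin\kappa$. As $y'$ contains a letter of $T'$, it lies in $\kappa_1\cup\kappa_2\cup\kappa_3\cup\kappa_5$ and starts with $pq$. Hence $x$ starts with $pq$, and so does $y$. As $y$ contains a letter of $T$ and starts with $pq$, it lies in $\kappa_1\cup\kappa_2\cup\kappa_3$. So $x$, which is $y$ without its only $T$-letter, contains the letter $a$ and exactly one $T'$-letter. But if $y'\in\kappa_1\cup\kappa_2\cup\kappa_3$,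 then $x$ is $y'$ without its only $T'$-letter, so it has no $T'$-letter; and if $y'\in\kappa_5$, then $x$ contains no $a$. Both are contradictions. $\square$

**Definition (the language $L$).** Put

- $X_{00}=c\sqcup T'^{<k}$ and $Y_{00}=d\sqcup T^{<k}$;
- $X_{11}=\{u\in c\sqcup U: u$ does not end in $c\}$ and $Y_{11}=\{v\in d\sqcup U':v$ does not end in $d\}$;
- $X_3=\{u\in(\Gamma\cup\{c\})^*:|u|_c=1,\ |u|_p+|u|_q\ge3,\ u$ does not end in $c\}$ and $Y_3=\{v\in(\Gamma\cup\{d\})^*:|v|_d=1,\ |v|_p+|v|_q\ge3,\ v$ does not end in $d\}$;
- $L_{00}=X_{00}\sqcup Y_{00}$ and $L_{11}=(X_{11}\sqcup Y_{00})\cup(X_{00}\sqcup Y_{11})$;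
- $L_{10}=\{w\in(\{c,d,p\}\cup A)^*:|w|_c=|w|_d=|w|_p=1,\ c$ before $p\}$;
- $L_{01}=\{w\in(\{c,d,q\}\cup B)^*:|w|_c=|w|_d=|w|_q=1,\ d$ before $q\}$;
- $L_3=\{w\in\Sigma^*:|w|_c=|w|_d=1,\ |w|_p+|w|_q\ge3,\ w$ does not end in $cd$ or $dc\}$;
- $L=L_{00}\cup L_{10}\cup L_{01}\cup L_{11}\cup L_3$.

This $L$ is regular and computable from $(k,H,V)$. The *type* of a word $w$ is $(|w|_p,|w|_q)$; types add under shuffle. The words of $L_{ij}$ have type $(i,j)$ and those of $L_3$ have types with $i+j\ge3$. So $L$ has no words of type $(2,0)$ or $(0,2)$, and a word of $L$ of type $(1,1)$ lies in $L_{11}$, and so on. Every word of $L$ has exactly one $c$ and one $d$.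

**Lemma 9.** (i) No word of $L_{11}$ ends in $cd$ or $dc$. (ii) If $w\in L_{11}$, then $w$ with $c$ and $d$ deleted is not in $\kappa$.

**Proof.** (i) Let $w\in u\sqcup v$, where $u$ contains the $c$ and $v$ the $d$ of $w$. If $w$ ends in $cd$ or $dc$, then nothing follows $c$ in $u$ and nothing follows $d$ in $v$, so $u$ ends in $c$ and $v$ ends in $d$. The first is false for $u\in X_{11}$, the second for $v\in Y_{11}$. (ii) If $w\in X_{11}\sqcup Y_{00}$, then $w$ with $c,d$ deleted lies in $x\sqcup\tau$ with $x\in U$, $\tau\in T^{<k}$, so it is not in $\kappa$. If $w\in X_{00}\sqcup Y_{11}$, it lies in $x\sqcup\tau'$ with $x\in U'$, $\tau'\in T'^{<k}$, and again is not in $\kappa$. $\square$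

## 11. Reading a tiling off a decomposition

We prove (a) of Proposition 7. Let $L=X\sqcup Y$ be non-trivial. Every word of $L$ has one $c$ and one $d$, so $|\cdot|_c$ and $|\cdot|_d$ are constant on $X$ and constant on $Y$.

**Step 1 (the markers are not on the same side).** We exclude that one factor carries both $c$ and $d$. Suppose all words of $X$ contain both, so $Y\subseteq\Gamma^*$ (otherwise exchange the names of the factors). Since $cd\in L_{00}$, we get $cd\in X$ and $\varepsilon\in Y$. Let $y\in Y$, $y\neq\varepsilon$; then $ycd\in L$. If $y$ had type $(1,0)$, then $ycd\in L_{10}$ would have $p$ before $c$. If it had type $(0,1)$, then $ycd\in L_{01}$ would have $q$ before $d$. Type $(1,1)$ is impossible by Lemma 9(i), types $(2,0)$ and $(0,2)$ do not occur in $L$, and types with $i+j\ge3$ are impossible because words of $L_3$ do not end in $cd$. So every word of $Y$ has type $(0,0)$.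

Now $cpd\in L_{10}$ and $dqc\in L_{01}$. A word of $Y$ used in splitting $cpd$ or $dqc$ contains none of $c,d,p,q$, so it is $\varepsilon$; thus $cpd,dqc\in X$. Then $y\sqcup cpd\subseteq L$ has type $(1,0)$, so it lies in $L_{10}$ and $y\in A^*$. Likewise $y\sqcup dqc\subseteq L_{01}$ and $y\in B^*$. As $A\cap B=\emptyset$, $y=\varepsilon$, a contradiction.

So, after naming the factors suitably, words of $X$ have one $c$ and no $d$, and words of $Y$ have one $d$ and no $c$. From $cd\in L$ we get $c\in X$ and $d\in Y$.

**Step 2 (the words of small type).** We determine how words of types $(1,0)$ and $(0,1)$ can split. No $v\in Y$ has type $(1,0)$: otherwise $vc\in L$ would have type $(1,0)$, so $vc\in L_{10}$, with $p$ before $c$. No $u\in X$ has type $(0,1)$: otherwise $ud\in L_{01}$ would have $q$ before $d$. Hence if a word of $L$ of type $(1,0)$ lies in $u\sqcup v$ with $u\in X$, $v\in Y$, then $u$ has type $(1,0)$ and $v$ has type $(0,0)$. If a word of $L$ of type $(0,1)$ lies in $u\sqcup v$, then $u$ has type $(0,0)$ and $v$ has type $(0,1)$. Applied to $cpd\in L_{10}$ and $dqc\in L_{01}$ this gives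
$$cp\in X,\qquad dq\in Y.$$

Let $v\in Y$ have type $(0,0)$. Then $cp\sqcup v\subseteq L_{10}$, so $v$ is a word over $\{d\}\cup A$. Also $c\sqcup v\subseteq L_{00}$. Words of $L_{00}$ consist of one $c$, one $d$, fewer than $k$ letters of $T$ and fewer than $k$ letters of $T'$. Hence $v\in d\sqcup T^{<k}$. Let $u\in X$ have type $(0,0)$. Then $u\sqcup dq\subseteq L_{01}$, so $u$ is a word over $\{c\}\cup B$, and $u\sqcup d\subseteq L_{00}$, so $u\in c\sqcup T'^{<k}$.

**Step 3 (every cell is recorded).** Let $n,m\ge1$. We show that some $cpa^nt_ib^m$ lies in $X$ and some $dqa'^nt_j'b'^m$ lies in $Y$. The word $cpa^nt_1\cdots t_kb^md\in L_{10}$ lies in some $u\sqcup v$ with $u\in X$ and, by Step 2, $v\in Y$ of type $(0,0)$, so $v\in d\sqcup T^{<k}$. Fewer than $k$ tile letters are taken away, so $u=cpa^nzb^m$ with $z\in I$. If $|z|\ge2$, shuffle $u$ with $dq\in Y$ to get $cd\,qp\,a^nzb^m\in L$. It has type $(1,1)$, so it lies in $L_{11}$; but deleting $c,d$ gives a word of $\kappa_4$, against Lemma 9(ii). So $|z|=1$.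

The word $dqa'^nt_1'\cdots t_k'b'^mc\in L_{01}$ lies in some $u\sqcup v$ with $u\in X$ of type $(0,0)$, so $u\in c\sqcup T'^{<k}$, and $v=dqa'^nz'b'^m\in Y$ with $z'\in I'$. If $|z'|\ge2$, shuffling $cp\in X$ with $v$ gives $dc\,pq\,a'^nz'b'^m\in L_{11}$, and deleting $c,d$ gives a word of $\kappa_5$, against Lemma 9(ii). So $|z'|=1$.

**Step 4 (the records form a tiling).** Finally we use $\kappa_1,\kappa_2,\kappa_3$. If $cpa^nt_ib^m\in X$ and $dqa'^nt_j'b'^m\in Y$, then $cdpq(aa')^nt_it_j'(bb')^m$ is in their shuffle, hence in $L$, hence in $L_{11}$. By Lemma 9(ii) the word without $cd$ is not in $\kappa_1$, so $i=j$. Since at least one such $i$ and one such $j$ exist, there is a unique value $f(n,m)$ with $cpa^nt_{f(n,m)}b^m\in X$ and $dqa'^nt'_{f(n,m)}b'^m\in Y$.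

Let $i=f(n,m)$ and $j=f(n+1,m)$. Shuffling $cpa^nt_ib^m\in X$ with $dqa'^{n+1}t_j'b'^m\in Y$ gives $cdpq(aa')^na't_it_j'(bb')^m\in L_{11}$. It is not in $\kappa_2$ after deletion of $cd$, so $(i,j)\in H$. Let $i=f(n,m)$ and $j=f(n,m+1)$. Shuffling $cpa^nt_ib^m\in X$ with $dqa'^nt_j'b'^{m+1}\in Y$ gives $cdpq(aa')^nt_it_j'(bb')^mb'\in L_{11}$. It is not in $\kappa_3$ after deletion of $cd$, so $(i,j)\in V$. So $f$ is a tiling. $\square$

## 12. Building a decomposition from a tiling

We prove (b) of Proposition 7. Let $f$ be a tiling. Put
$$\mathrm{Tile}=\{cpa^nzb^m:n,m\ge1,\ z\in I\},\qquad \mathrm{Tile}'=\{dqa'^nz'b'^m:n,m\ge1,\ z'\in I'\}.$$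
Let $X_{10}$ consist of all $u\in(\{c,p\}\cup A)^*$ with $|u|_c=|u|_p=1$, $c$ before $p$ and $u\notin\mathrm{Tile}$, together with the words $cpa^nt_{f(n,m)}b^m$ for $n,m\ge1$. Let $Y_{01}$ consist of all $v\in(\{d,q\}\cup B)^*$ with $|v|_d=|v|_q=1$, $d$ before $q$ and $v\notin\mathrm{Tile}'$, together with the words $dqa'^nt'_{f(n,m)}b'^m$ for $n,m\ge1$. Put
$$X=X_{00}\cup X_{10}\cup X_{11}\cup X_3,\qquad Y=Y_{00}\cup Y_{01}\cup Y_{11}\cup Y_3.$$

Every word of $X$ contains $c$ and every word of $Y$ contains $d$, and $c\in X$, $d\in Y$; so the pair is non-trivial and $\varepsilon\notin X\cup Y$. If $f$ is doubly periodic, then for each $i$ the set of $(n,m)$ with $f(n,m)=i$ is a finite union of products of residue classes, so the words $cpa^nt_{f(n,m)}b^m$ form a regular language, and so do their primed counterparts. Then $X$ and $Y$ are regular.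

**Step 1 ($X\sqcup Y\subseteq L$, all combinations but one).** We go through the sixteen combinations by type. By definition $X_{00}\sqcup Y_{00}=L_{00}$, and $X_{11}\sqcup Y_{00}$ and $X_{00}\sqcup Y_{11}$ lie in $L_{11}$. Since $Y_{00}$ consists of words over $\{d\}\cup T$ with one $d$, $X_{10}\sqcup Y_{00}\subseteq L_{10}$; since $X_{00}$ consists of words over $\{c\}\cup T'$ with one $c$, $X_{00}\sqcup Y_{01}\subseteq L_{01}$. All other combinations, except $X_{10}\sqcup Y_{01}$, involve at least one of $X_{11},X_3,Y_{11},Y_3$ and give words $w$ with $|w|_p+|w|_q\ge3$: either $X_3$ or $Y_3$ occurs, or the types are those of $X_{11}\sqcup Y_{01}$, $X_{10}\sqcup Y_{11}$, $X_{11}\sqcup Y_{11}$. For such $w\in u\sqcup v$, either $u$ does not end in $c$ or $v$ does not end in $d$. If $w$ ended in $cd$ or $dc$, then $u$ would end in $c$ and $v$ in $d$. So $w$ does not end in $cd$ or $dc$, and $w\in L_3$.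

**Step 2 ($X_{10}\sqcup Y_{01}\subseteq L$).** Here the tiling property enters. Let $w\in u\sqcup v$ with $u\in X_{10}$, $v\in Y_{01}$, and let $x\in\Gamma_{11}$ be $w$ with $c$ and $d$ deleted. The alphabets $\{c,p\}\cup A$ of $u$ and $\{d,q\}\cup B$ of $v$ are disjoint, so $u$ without $c$ and $v$ without $d$ are the projections of $x$ to $\{p\}\cup A$ and $\{q\}\cup B$. Further $c$ precedes $p$ in $u$, and $d$ precedes $q$ in $v$. We claim $x\notin\kappa$.

If $x\in\kappa_4$, then $u$ without $c$ is $pa^nzb^m$, and as $c$ precedes $p$, $u=cpa^nzb^m$ with $z\in I$, $|z|\ge2$; this word is in $\mathrm{Tile}$ and not of the form $cpa^nt_{f(n,m)}b^m$, so it is not in $X_{10}$, a contradiction. If $x\in\kappa_5$, then $v=dqa'^nz'b'^m$ with $z'\in I'$, $|z'|\ge2$, which is not in $Y_{01}$. If $x\in\kappa_1\cup\kappa_2\cup\kappa_3$, then $u=cpa^nt_ib^m$ and $v=dqa'^{n'}t_j'b'^{m'}$. These are in $\mathrm{Tile}$ and $\mathrm{Tile}'$, so membership in $X_{10}$ and $Y_{01}$ gives $i=f(n,m)$ and $j=f(n',m')$. For $\kappa_1$ we have $(n',m')=(n,m)$ and $i\ne j$, impossible. For $\kappa_2$ we have $(n',m')=(n+1,m)$ and $(i,j)\notin H$, impossible.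 For $\kappa_3$ we have $(n',m')=(n,m+1)$ and $(i,j)\notin V$, impossible. So $x\notin\kappa$.

By Lemma 8, $x\in U\cup U'$. The last letter of $w$ is neither $c$ nor $d$, since it is the last letter of $u$ or of $v$, and $u$ does not end in $c$ (as $p$ follows) and $v$ does not end in $d$ (as $q$ follows). If $x\in U$, then $w$ without $d$ lies in $c\sqcup U$ and does not end in $c$, so it is in $X_{11}$, and $w\in X_{11}\sqcup d\subseteq L_{11}$. If $x\in U'$, then $w$ without $c$ lies in $d\sqcup U'$ and does not end in $d$, so it is in $Y_{11}$, and $w\in c\sqcup Y_{11}\subseteq L_{11}$.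

**Step 3 ($L_{00},L_{11},L_3\subseteq X\sqcup Y$).** We now start on the reverse inclusion. For $L_{00}$ and $L_{11}$ it holds by definition. Let $w\in L_3$. If $w$ ends in $c$, the letter before it is not $d$, since $w$ does not end in $dc$. So $w$ without $c$ ends in a letter of $\Gamma$ and is in $Y_3$; thus $w\in c\sqcup Y_3\subseteq X\sqcup Y$. If $w$ does not end in $c$, then $w$ without $d$ does not end in $c$ either, since otherwise $w$ would end in $c$ or in $cd$. So $w$ without $d$ is in $X_3$, and $w\in X_3\sqcup d\subseteq X\sqcup Y$.

**Step 4 ($L_{10},L_{01}\subseteq X\sqcup Y$).** Here we distribute the tile letters. Let $w\in L_{10}$, and let $u_0$ be $w$ without $d$. If $u_0\notin\mathrm{Tile}$, then $u_0\in X_{10}$ and $w\in u_0\sqcup d$. Let $u_0=cpa^nzb^m\in\mathrm{Tile}$. If $|z|<k$, take $u=cpa^nb^m$, which is not in $\mathrm{Tile}$ because words of $I$ are non-empty; so $u\in X_{10}$. The letters $d$ and $z$ of $w$ spell a word $v\in d\sqcup z\subseteq Y_{00}$, and $w\in u\sqcup v$. If $|z|=k$, then $z=t_1\cdots t_k$. Take $u=cpa^nt_{f(n,m)}b^m\in X_{10}$, and let $v$ be spelled by $d$ and the other $k-1$ letters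 of $z$. Then $v\in Y_{00}$ and $w\in u\sqcup v$.

Let $w\in L_{01}$, and let $v_0$ be $w$ without $c$. If $v_0\notin\mathrm{Tile}'$, then $v_0\in Y_{01}$ and $w\in c\sqcup v_0$. Let $v_0=dqa'^nz'b'^m\in\mathrm{Tile}'$. If $|z'|<k$, take $v=dqa'^nb'^m\in Y_{01}$ and let $u\in c\sqcup z'\subseteq X_{00}$ be spelled by the letters $c$ and $z'$ of $w$; then $w\in u\sqcup v$. If $|z'|=k$, take $v=dqa'^nt'_{f(n,m)}b'^m\in Y_{01}$, and let $u\in X_{00}$ be spelled by $c$ and the other $k-1$ letters of $z'$; again $w\in u\sqcup v$.

So $L=X\sqcup Y$. This proves Proposition 7, and with it Theorem 3. $\square$
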